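
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Finitely generated twisted Nil-groups\\ for automorphisms of infinite order}


\begin{abstract}
For a ring $R$ with an automorphism $\alpha$ of finite order, the reduced twisted Nil-group
$\widetilde{\mathrm{Nil}}(R,\alpha)$ is known to be either zero or infinitely generated. We show that this
dichotomy fails for automorphisms of infinite order: for every prime $p$ there is a local Artinian ring with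
an automorphism of infinite order whose reduced Nil-group is cyclic of order $p$. Moreover, every abelian
group is the reduced Nil-group of some ring with respect to some automorphism of infinite order. Both results
follow from a computation of $\widetilde{\mathrm{Nil}}$ for split square-zero extensions $R=S\oplus M$ in
terms of twisted coinvariants of the bimodule $M$.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Nil-groups}

Let $R$ be a ring with $1$ and let $\alpha:R\to R$ be a ring automorphism. A \emph{nil object} over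
$(R,\alpha)$ is a pair $(P,\nu)$, where $P$ is a finitely generated projective left $R$-module and
$\nu:P\to P$ is additive, $\alpha$-linear, that is $\nu(rp)=\alpha(r)\nu(p)$, and nilpotent. A morphism
$(P,\nu)\to(P',\nu')$ is an $R$-linear map $h$ with $h\nu=\nu'h$. A sequence of nil objects and morphisms
\begin{equation}\label{eq:E}
0\to(P_0,\nu_0)\to(P,\nu)\to(P_1,\nu_1)\to0
\end{equation}
is \emph{exact} if the underlying sequence of $R$-modules is exact.

The group $\mathrm{Nil}(R,\alpha)$ is the abelian group generated by the isomorphism classes $[P,\nu]$ of nil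
objects, with the relations
\[
[P,\nu]=[P_0,\nu_0]+[P_1,\nu_1]\ \text{ for every exact sequence \eqref{eq:E},}\qquad
[F,0]=0\ \text{ for $F$ finitely generated free.}
\]
The \emph{reduced} group $\widetilde{\mathrm{Nil}}(R,\alpha)$ is the subgroup of $\mathrm{Nil}(R,\alpha)$
generated by the classes $[F,\nu]$ with $F$ finitely generated free.

A nil object on a free module represents zero whenever it has a finite filtration by $\nu$-invariant
submodules with finitely generated free quotients on which $\nu$ vanishes. Over a field such a filtration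
always exists: the kernels of the powers $\nu^j$ are $\nu$-invariant subspaces, and $\nu$ maps each of them
into the preceding one. So $\widetilde{\mathrm{Nil}}$ of a field is zero, and in general
$\widetilde{\mathrm{Nil}}(R,\alpha)$ measures to what extent nilpotent $\alpha$-linear maps fail to be built
from zero maps. The simplest objects for which the kernel filtration may be of no use are those of rank one
given by a nilpotent element: if $x\in R$ satisfies $x^2=0$ and $\alpha(x)=x$, then $\nu(r)=\alpha(r)x$
defines a nil object $(R,\nu)$, and its kernel need not be projective. Such objects, and their variants of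
higher rank, are all that we shall need.

\subsection{The question}

Call an abelian group \emph{infinitely generated} if it is not finitely generated. If $\alpha$ has finite
order and $\widetilde{\mathrm{Nil}}(R,\alpha)\ne0$, then $\widetilde{\mathrm{Nil}}(R,\alpha)$ is infinitely
generated; this is due to Farrell for $\alpha=\mathrm{id}$ and to Ramos and Grunewald in general. The
following statement, posed in \cite{controlled}, asks for the same conclusion when the order is infinite:

\begin{quote}
\emph{Let $R$ be any ring and $\alpha:R\to R$ a ring automorphism of infinite order. Then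
$\widetilde{\mathrm{Nil}}(R,\alpha)$ is either zero or infinitely generated.}
\end{quote}

The statement is false.

\begin{theorem}\label{thm:counter}
Let $p\ne\ell$ be primes, let $S=\bigcup_{k\ge0}\mathbb F_{p^{\ell^k}}\subset\overline{\mathbb F}_p$, and let
$R=S\oplus Sx$ be the ring with
\[
x^2=0,\qquad xs=s^px\quad(s\in S).
\]
Then $R$ is local and (left and right) Artinian, and $\alpha(s+mx)=s^p+m^px$ defines an automorphism of $R$
of infinite order with
\[
\mathrm{Nil}(R,\alpha)=\widetilde{\mathrm{Nil}}(R,\alpha)\cong\mathbb Z/p .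
\]
A generator is the class of $(R,\nu)$ with $\nu(r)=\alpha(r)x$.
\end{theorem}

\begin{theorem}\label{thm:all}
For every abelian group $G$ there are a ring $R$ and an automorphism $\alpha$ of $R$ of infinite order with
$\widetilde{\mathrm{Nil}}(R,\alpha)\cong G$.
\end{theorem}

Both theorems are applications of the following computation.

\begin{theorem}\label{thm:comp}
Let $S$ be a ring, $\alpha\in\mathrm{Aut}(S)$, and let $M$ be an $S$-bimodule with an additive automorphism,
also denoted $\alpha$, such that $\alpha(sm)=\alpha(s)\alpha(m)$ and $\alpha(ms)=\alpha(m)\alpha(s)$. Let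
$R=S\oplus M$ be the ring with $(s,m)(s',m')=(ss',sm'+ms')$, with the automorphism
$\alpha(s,m)=(\alpha(s),\alpha(m))$. Then
\[
\widetilde{\mathrm{Nil}}(R,\alpha)\cong\widetilde{\mathrm{Nil}}(S,\alpha)\oplus\bigoplus_{n\ge1}H_n,
\qquad
H_n=M\big/\big\langle\, sm-m\,\alpha^{-n}(s),\ \alpha(m)-m\ :\ s\in S,\ m\in M\,\big\rangle .
\]
\end{theorem}

Here $\langle\ \rangle$ denotes the subgroup generated. The formula shows, for these rings, why one would
guess the dichotomy and how to escape it. The index $n$ enters $H_n$ only through the automorphism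
$\alpha^{-n}$ of $S$. If $\alpha^d=\mathrm{id}_S$ for some $d\ge1$, then $H_{n+d}=H_n$ for all $n$, so one
nonzero $H_n$ forces infinitely many. If $\alpha$ has infinite order on $S$, this periodicity is lost, but as
long as $R$ is commutative another mechanism takes its place:

\begin{proposition}\label{prop:comm}
In Theorem~\ref{thm:comp} suppose that $R=S\oplus M$ is commutative, with $\alpha$ arbitrary. Then
$\bigoplus_{n\ge1}H_n$ is zero or infinitely generated. In particular, if $\widetilde{\mathrm{Nil}}(S,\alpha)=0$,
then $\widetilde{\mathrm{Nil}}(R,\alpha)$ is zero or infinitely generated.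
\end{proposition}

So among the rings of Theorem~\ref{thm:comp} with $S$ commutative and
$\widetilde{\mathrm{Nil}}(S,\alpha)=0$, a counterexample must combine an automorphism of infinite order on
$S$ with a bimodule whose two actions differ. The idea is to let them differ by $\alpha$ itself: if $S$ is
commutative and $ms=\alpha(s)m$, then the first family of relations in $H_n$ reads $(s-\alpha^{1-n}(s))m$.
These relations are vacuous for $n=1$, and for $n\ge2$ they may be strong enough to kill everything.

Section~\ref{sec:hand} shows by hand how this works for the objects of Theorem~\ref{thm:counter}.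
Sections~\ref{sec:monic}--\ref{sec:inv} prove Theorem~\ref{thm:comp}; Sections~\ref{sec:counter},
\ref{sec:all} and~\ref{sec:comm} deduce Theorems~\ref{thm:counter} and~\ref{thm:all} and
Proposition~\ref{prop:comm}.

\section{The smallest case by hand}\label{sec:hand}

This section is motivation and is not used later. Let $S$ be a field with an automorphism $\alpha$, and let
$R=S\oplus Sx$ with $x^2=0$, $xs=\alpha(s)x$ and $\alpha(x)=x$. For $n\ge1$ and $m\in S$ let $C_n(m)$ be the
nil object which is $R$-free on $e_0,\dots,e_{n-1}$, with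
\[
\nu(e_i)=e_{i+1}\quad(0\le i<n-1),\qquad \nu(e_{n-1})=mx\,e_0 .
\]
Thus $\nu$ runs once around a cycle of length $n$ and picks up the factor $mx$; since $(Sx)^2=0$, running
around twice gives zero. We look for relations between the classes $[C_n(m)]$.

\medskip
\emph{Rescaling the basis.} Let $u\in S$ be nonzero and put $e_i'=\alpha^i(u)e_i$. Then
$\nu(e_i')=e'_{i+1}$ for $i<n-1$, and
\[
\nu(e'_{n-1})=\alpha^n(u)\,mx\,e_0=\alpha^n(u)\,mx\,u^{-1}e'_0=\alpha^n(u)\,\alpha(u)^{-1}\,mx\,e'_0 .
\]
So $C_n(m)\cong C_n\big(\alpha^n(u)\alpha(u)^{-1}m\big)$. A scalar carried around the cycle is twisted $n$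
times by $\nu$, and moving it past $x$ undoes one twist. For $n=1$ the twists cancel, and the isomorphism says
nothing. For $n\ge2$ with $\alpha^{n-1}\ne\mathrm{id}$ there is a $u$ with
$c=\alpha^n(u)\alpha(u)^{-1}\ne1$. If, as will be shown, $[C_n(m)]$ is additive in $m$, then
$[C_n((c-1)m)]=0$ for all $m$, and since $c-1$ is invertible, all classes $[C_n(m)]$ vanish.

\medskip
\emph{A rank two object filtered in two ways.} Let $F$ be free on $e_0,e_1$ with $\nu(e_0)=e_1$ and
$\nu(e_1)=\alpha(m)x\,e_1$. The submodule $Re_1$ is $C_1(\alpha(m))$, with quotient $(R,0)$. On the other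
hand, let $f=e_1-mx\,e_0$. Then $\nu(f)=\alpha(m)x\,e_1-\alpha(m)x\,e_1=0$, so $Rf$ is $(R,0)$; in the
quotient $F/Rf$ we have $e_1=mx\,e_0$, so it is $C_1(m)$. Hence
\[
[C_1(\alpha(m))]=[C_1(m)].
\]

\medskip
These relations suggest that $C_n$ contributes nothing if $\alpha^{n-1}\neq\mathrm{id}$, while $C_1$
contributes $S/(\alpha-1)S$. Now let $S$ be a subfield of $\overline{\mathbb F}_p$ and let $\alpha$ be the
Frobenius $s\mapsto s^p$. If $S=\mathbb F_{p^d}$, then $S/(\alpha-1)S\cong\mathbb F_p$, but
$\alpha^{n-1}=\mathrm{id}$ for every $n\equiv1$ modulo $d$, and each such $n$ should contribute a copy of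
$\mathbb F_p$. If $S=\overline{\mathbb F}_p$, then $\alpha$ has infinite order, but $y^p-y=a$ is always
solvable, so $S/(\alpha-1)S=0$. We therefore look for an infinite field in between over which $y^p-y=1$ has no
solution. A solution generates an extension of $\mathbb F_p$ of degree $p$, so the union of an infinite tower
of extensions of $\mathbb F_p$ of degrees prime to $p$ has this property. The field $S$ of
Theorem~\ref{thm:counter} is of this kind.

What remains is to show that the classes are additive in $m$ and, together with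
$\widetilde{\mathrm{Nil}}(S,\alpha)$, generate; that there are no further relations; and that
$\widetilde{\mathrm{Nil}}(S,\alpha)=0$. The first two points are contained in Theorem~\ref{thm:comp} and its
proof.

\section{Nil objects from monic matrices}\label{sec:monic}

\subsection{Conventions and base change}

Modules are left modules, elements of $R^k$ are rows, and matrices act on them from the right. Ring
homomorphisms are applied to matrices entrywise. In a sum of matrices a scalar such as $t^n$ stands for
$t^nI$. A basis of a finitely generated free module is written as a column $e=(e_1,\dots,e_k)^T$, and the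
matrix $A$ of an $\alpha$-linear $\nu$ is defined by $\nu(e)=Ae$, that is $\nu(e_i)=\sum_jA_{ij}e_j$. We do
not assume that bases of a free module have the same number of elements; so an invertible matrix may be a
$k\times l$ matrix with an $l\times k$ inverse.

Let $\varphi:R\to R'$ be a ring homomorphism and let $\alpha'\in\mathrm{Aut}(R')$ with
$\varphi\alpha=\alpha'\varphi$. Put
\[
\varphi_*(P,\nu)=\big(R'\otimes_RP,\ r'\otimes p\mapsto\alpha'(r')\otimes\nu(p)\big).
\]
The map is well defined, because
$\alpha'(r'\varphi(r))\otimes\nu(p)=\alpha'(r')\otimes\alpha(r)\nu(p)=\alpha'(r')\otimes\nu(rp)$. It is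
$\alpha'$-linear, and its $k$-th power is $r'\otimes p\mapsto\alpha'^k(r')\otimes\nu^k(p)$, so it is
nilpotent. An exact sequence \eqref{eq:E} splits $R$-linearly, since $P_1$ is projective; hence $\varphi_*$
preserves exactness. It takes $(F,0)$ with $F$ free to $(R'\otimes_RF,0)$. So $\varphi_*$ induces
homomorphisms of $\mathrm{Nil}$ and of $\widetilde{\mathrm{Nil}}$, functorially in $\varphi$. If $(F,\nu)$
has matrix $A$ in the basis $e$, then $\varphi_*(F,\nu)$ has matrix $\varphi(A)$ in the basis $1\otimes e$.

\subsection{Skew Laurent polynomials}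

Let $\Lambda=R[t;\alpha]$ be the skew polynomial ring: its elements are the polynomials $\sum_{i\ge0}r_it^i$,
multiplied by the rule $tr=\alpha(r)t$. Since $\alpha$ is invertible, $\Lambda$ lies in the skew Laurent ring
$L_R=R[t,t^{-1};\alpha]$. A nil object is the same thing as a $\Lambda$-module that is finitely generated
projective over $R$ and on which $t$ acts nilpotently. Extend $\alpha$ to $L_R$ by $\alpha(t)=t$. Then
\begin{equation}\label{eq:conj}
tXt^{-1}=\alpha(X)\qquad\text{for every matrix $X$ over }L_R .
\end{equation}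

A nil object on a free module with matrix $A$ is presented by the linear matrix $t-A$. To compare such objects
we multiply presentation matrices, and products of linear matrices are no longer linear. This is why we allow
higher degree.

A matrix $f\in M_k(\Lambda)$ is \emph{monic of degree} $n\ge0$ if $f=t^nI+\sum_{i<n}F_it^i$ with
$F_i\in M_k(R)$. A monic matrix is \emph{admissible} if it is invertible over $L_R$. Put
$C(f)=\Lambda^k/\Lambda^kf$.

\begin{lemma}\label{lem:monic}
Let $f\in M_k(\Lambda)$ be monic of degree $n$. Right multiplication by $f$ on $\Lambda^k$ is injective, and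
$C(f)$ is $R$-free on the classes of $t^ie_j$ with $0\le i<n$, $1\le j\le k$, where $e_1,\dots,e_k$ is the
standard basis of $\Lambda^k$. If $f$ is admissible, then $t$ acts nilpotently on $C(f)$.
\end{lemma}

\begin{proof}
If $q\in\Lambda^k$ has leading term $ct^d$ with $0\ne c\in R^k$, then $qf$ has leading term $ct^{d+n}$. So
multiplication by $f$ is injective, and a nonzero multiple of $f$ has degree at least $n$. If $h\in\Lambda^k$
has leading term $ct^d$ with $d\ge n$, then $h-ct^{d-n}f$ has smaller degree. Hence every $h$ can be written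
uniquely as $qf+r$ with $\deg r<n$, which proves the second assertion.

If $f$ is admissible, choose $N\ge0$ with $t^Nf^{-1}\in M_k(\Lambda)$. As $\alpha$ is an automorphism,
$t^N\Lambda^k=\Lambda^kt^N$. Therefore $t^N\Lambda^k=\Lambda^k(t^Nf^{-1})f\subset\Lambda^kf$, so $t^N$
annihilates $C(f)$.
\end{proof}

For $f$ admissible monic, let $[f]\in\widetilde{\mathrm{Nil}}(R,\alpha)$ be the class of the nil object
$C(f)$. For example, if $m\in R$ and $t^n-m$ is admissible, then $C(t^n-m)$ is the cyclic object with
$\nu(e_i)=e_{i+1}$ for $i<n-1$ and $\nu(e_{n-1})=me_0$, where $e_i$ is the class of $t^i$.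

\begin{lemma}\label{lem:rules}
\begin{enumerate}
\item[(a)] If $f,g\in M_k(\Lambda)$ are admissible monic, then so is $fg$, and $[fg]=[f]+[g]$.
\item[(b)] $[t^nI]=0$ for all $n\ge0$.
\item[(c)] If $f\in M_k(\Lambda)$ is admissible monic of degree $n$ and $U\in GL_k(R)$, then
$\alpha^n(U)fU^{-1}$ is admissible monic of degree $n$, and $[\alpha^n(U)fU^{-1}]=[f]$.
\item[(d)] If $f$ is monic and upper or lower triangular with admissible diagonal entries $f_{ii}$, then $f$
is admissible and $[f]=\sum_i[f_{ii}]$.
\item[(e)] If $\nu$ is an $\alpha$-linear nilpotent map on a finitely generated free module $F$ with matrix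
$A$, then $t^{-1}A$ is nilpotent, $t-A$ is admissible, and $C(t-A)\cong(F,\nu)$. Consequently
$\widetilde{\mathrm{Nil}}(R,\alpha)$ is generated by the classes $[t-A]$ of this kind. Moreover, for $j\ge0$,
\begin{equation}\label{eq:powers}
(t^{-1}A)^j=B_jt^{-j}\quad\text{with}\quad B_j=\alpha^{-j}\big(\alpha^{j-1}(A)\cdots\alpha(A)A\big).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The product of monic matrices of degrees $n$ and $n'$ is monic of degree $n+n'$. By
Lemma~\ref{lem:monic} right multiplication by $g$ is injective, so it induces an isomorphism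
$\Lambda^k/\Lambda^kf\cong\Lambda^kg/\Lambda^kfg$, and
\[
0\to C(f)\xrightarrow{\ \cdot g\ }C(fg)\to C(g)\to0
\]
is exact.

(b) $C(tI)=(R^k,0)$, so $[tI]=0$. Apply (a), noting that $C(t^0I)=0$.

(c) By \eqref{eq:conj}, $\alpha^n(U)t^nU^{-1}=t^nUU^{-1}=t^nI$, so the new matrix is monic of degree $n$. As
$\Lambda^k\alpha^n(U)=\Lambda^k$, right multiplication by $U^{-1}$ maps $\Lambda^kf$ onto
$\Lambda^k\alpha^n(U)fU^{-1}$, and induces an isomorphism of the two quotients.

(d) Let first $f=\begin{pmatrix}f'&b\\0&f''\end{pmatrix}$ be monic with $f'$ and $f''$ admissible, of sizes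
$k'$ and $k''$. Then $f$ is invertible over $L_R$. We have $(u,w)f=(uf',\,ub+wf'')$. If this equals $(0,v)$,
then $uf'=0$, hence $u=0$ and $v=wf''\in\Lambda^{k''}f''$. So
\[
0\to C(f'')\xrightarrow{\ v\mapsto(0,v)\ }C(f)\to C(f')\to0
\]
is exact and $[f]=[f']+[f'']$. Induction on the size gives the upper triangular case. If $f$ is lower
triangular, let $U$ be the permutation matrix that reverses the order of the basis. Then $\alpha^n(U)=U$, and
$UfU^{-1}$ is upper triangular with the same diagonal entries up to order; so it is admissible, hence so is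
$f$, and the two classes agree by (c).

(e) From $\nu(e)=Ae$ we get $\nu^j(e)=\alpha^{j-1}(A)\cdots\alpha(A)A\,e$, and moving all $t^{-1}$ to the
left by \eqref{eq:conj} we get $(t^{-1}A)^j=t^{-j}\alpha^{j-1}(A)\cdots\alpha(A)A$. Moving $t^{-j}$ to the
right gives \eqref{eq:powers}. Since $\nu$ is nilpotent, so is $t^{-1}A$; hence $t-A=t(1-t^{-1}A)$ is
invertible over $L_R$. By Lemma~\ref{lem:monic}, $C(t-A)$ is $R$-free on the classes of $e_1,\dots,e_k$, and
its relations say $te_i=\sum_jA_{ij}e_j$; so $C(t-A)\cong(F,\nu)$.
\end{proof}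

\section{Square-zero extensions: generators and relations}\label{sec:gen}

From now until the end of Section~\ref{sec:inv}, $R=S\oplus M$ is as in Theorem~\ref{thm:comp}. Let
$i:S\to R$ be the inclusion and $\pi:R\to S$ the projection. Both commute with $\alpha$ and $\pi i=\mathrm{id}$,
so $\pi_*i_*=\mathrm{id}$ on $\widetilde{\mathrm{Nil}}(S,\alpha)$. We have
\[
L_R=L_S\oplus L_M,\qquad L_M=\bigoplus_{d\in\mathbb Z}Mt^d .
\]
Since $\alpha(M)=M$ and $M^2=0$ in $R$, $L_M$ is a two-sided ideal of $L_R$ with $L_M^2=0$.

\subsection{Additivity}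

Let $N\ge1$ and let $X$ be a $k\times k$ matrix with entries in $\bigoplus_{0\le l<N}Mt^l$. Then
$(t^{-N}X)^2=0$, so $t^N-X=t^N(1-t^{-N}X)$ is admissible monic. Put
\[
\Theta_N(X)=[t^N-X]\in\widetilde{\mathrm{Nil}}(R,\alpha).
\]

\begin{lemma}\label{lem:additive}
If $X$ and $Y$ are two such matrices of the same size, then $\Theta_N(X+Y)=\Theta_N(X)+\Theta_N(Y)$.
\end{lemma}

\begin{proof}
Because $XY=0$, \eqref{eq:conj} gives
\[
(t^N-X)(t^N-Y)=t^{2N}-Xt^N-t^NY=\big(t^N-X-\alpha^N(Y)\big)t^N .
\]
By Lemma~\ref{lem:rules}(a),(b), $\Theta_N(X)+\Theta_N(Y)=\Theta_N(X+\alpha^N(Y))$. For $X=0$ this says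
$\Theta_N(Y)=\Theta_N(\alpha^N(Y))$ for all $Y$, and hence also $\Theta_N(\alpha^{-N}(Y))=\Theta_N(Y)$. Now
replace $Y$ by $\alpha^{-N}(Y)$ in the first identity.
\end{proof}

\subsection{Cyclic classes}

For $n\ge1$ and $m\in M$ let $\theta_n(m)=[t^n-m]$; this is $\Theta_n$ of a $1\times1$ matrix, so it is
additive in $m$.

\begin{lemma}\label{lem:cyclic}
Let $m\in M$, $s\in S$, $n\ge1$.
\begin{enumerate}
\item[(a)] Every $\Theta_N(X)$ is a sum of classes $\theta_{n'}(m')$. If $X\in M_k(M)$, then
$\Theta_N(X)=\theta_N(\operatorname{tr}X)$.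
\item[(b)] $\theta_n(\alpha(m))=\theta_n(m)$.
\item[(c)] $\theta_n(sm)=\theta_n(m\,\alpha^{-n}(s))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By additivity we may assume $X=mt^lE_{ij}$ with $0\le l<N$, where $E_{ij}$ is a matrix unit. If $i\ne j$,
then $t^N-X$ is triangular with diagonal entries $t^N$, so $\Theta_N(X)=0$ by Lemma~\ref{lem:rules}(b),(d).
If $i=j$, the same rules give $\Theta_N(X)=[t^N-mt^l]$, and since $t^N-mt^l=(t^{N-l}-m)t^l$, this is
$\theta_{N-l}(m)$. If all entries of $X$ lie in $M$, only $l=0$ occurs, and summing over the entries gives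
$\Theta_N(X)=\sum_i\theta_N(X_{ii})$.

(b) follows from $t(t^n-m)=(t^n-\alpha(m))t$ and Lemma~\ref{lem:rules}(a),(b).

(c) The idea is to write $\alpha^n(s)m$ and $-ms$ as the diagonal of a conjugate of a matrix with zero
diagonal. Let $U=1+sE_{12}\in GL_2(S)$, so $U^{-1}=1-sE_{12}$, and let $X=mE_{21}$. Then
\[
\alpha^n(U)XU^{-1}=mE_{21}+\alpha^n(s)m\,E_{11}-ms\,E_{22}-\alpha^n(s)ms\,E_{12},
\]
and $\alpha^n(U)(t^n-X)U^{-1}=t^n-\alpha^n(U)XU^{-1}$. By Lemma~\ref{lem:rules}(c) and part (a),
\[
0=\theta_n(\operatorname{tr}X)=\theta_n\big(\operatorname{tr}\alpha^n(U)XU^{-1}\big)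
=\theta_n(\alpha^n(s)m)-\theta_n(ms).
\]
Replace $s$ by $\alpha^{-n}(s)$.
\end{proof}

By (b), (c) and additivity the maps $\theta_n$ define a homomorphism
\[
\theta:\bigoplus_{n\ge1}H_n\to\widetilde{\mathrm{Nil}}(R,\alpha).
\]

\subsection{Generation}

\begin{proposition}\label{prop:gen}
$\widetilde{\mathrm{Nil}}(R,\alpha)=\operatorname{im}i_*+\operatorname{im}\theta$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rules}(e) it suffices to treat a class $[F,\nu]=[t-A]$. Write $A=A_0+A_1$ with $A_0$ over
$S$ and $A_1$ over $M$. Then $A_0$ is the matrix of $\pi_*(F,\nu)$, so $t^{-1}A_0$ is nilpotent, say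
$(t^{-1}A_0)^r=0$ with $r\ge1$, and $t-A_0$ is admissible with $[t-A_0]=i_*\pi_*[F,\nu]$. We would like to
divide $t-A$ by $t-A_0$. The inverse of $t-A_0$ has negative powers of $t$, but multiplication by $t^r$
clears them: by \eqref{eq:powers}, applied to $A_0$,
\[
g=(t-A_0)^{-1}t^r=\sum_{j<r}(t^{-1}A_0)^jt^{r-1}=\sum_{j<r}B_jt^{r-1-j},
\]
with $B_j$ over $S$ and $B_0=I$. So $g$ is monic of degree $r-1$ over $S[t;\alpha]$, and it is invertible over
$L_S$; hence it is admissible. From $(t-A_0)g=t^r$ we get $[t-A_0]+[g]=0$. Furthermore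
\[
(t-A)g=t^r-A_1g,
\]
where $A_1g$ has coefficients in $M$ and degree less than $r$. So $[t-A]+[g]=\Theta_r(A_1g)$, and
\[
[t-A]=[t-A_0]+\Theta_r(A_1g)\in\operatorname{im}i_*+\operatorname{im}\theta
\]
by Lemma~\ref{lem:cyclic}(a).
\end{proof}

\section{A trace invariant and the end of the computation}\label{sec:inv}

It remains to show that $i_*+\theta$ is injective. The model is the case where $R$ is commutative and
$\alpha=\mathrm{id}$. There $\det(t-A)$ is multiplicative in exact sequences of free objects, and for an
invertible square matrix $G=G_0+G_1$ over $L_R=L_S\oplus L_M$,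
\[
\det G=\det G_0\cdot\big(1+\operatorname{tr}(G_1G_0^{-1})\big),
\]
because products of two elements of $L_M$ vanish. So the part of the determinant that is not seen over $S$ is
the trace of $G_1G_0^{-1}$. A trace, unlike a determinant, makes sense over noncommutative rings, provided it
is taken modulo commutators. This leads to the following target group.

\subsection{The target}

Let $\mathcal H=L_M/[L_S,L_M]$, where $[L_S,L_M]$ is the subgroup generated by all $ax-xa$ with $a\in L_S$,
$x\in L_M$. Since $ax-xa$ is biadditive in $(a,x)$, this subgroup is generated by the commutators of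
homogeneous elements; so $\mathcal H$ is graded by the degree in $t$.

\begin{lemma}\label{lem:target}
For $n\ge1$, the map $m\mapsto mt^{-n}$ induces an isomorphism from $H_n$ onto the part of $\mathcal H$ of
degree $-n$.
\end{lemma}

\begin{proof}
From $(st^i)(mt^j)-(mt^j)(st^i)=\big(s\alpha^i(m)-m\alpha^j(s)\big)t^{i+j}$ we see that the part of
$[L_S,L_M]$ of degree $-n$ consists of the $yt^{-n}$ with $y$ in the subgroup generated by all
\begin{equation}\label{eq:comm}
s\alpha^i(m)-m\alpha^{-n-i}(s)\qquad(s\in S,\ m\in M,\ i\in\mathbb Z).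
\end{equation}
For $i=0$ this is $sm-m\alpha^{-n}(s)$; for $s=1$, $i=1$ it is $\alpha(m)-m$. So the relations of $H_n$ occur
among \eqref{eq:comm}. Conversely, put $s'=\alpha^{-i}(s)$. Then $s\alpha^i(m)=\alpha^i(s'm)\equiv s'm$
modulo $(\alpha-1)M$, and $\alpha^{-n-i}(s)=\alpha^{-n}(s')$. So \eqref{eq:comm} is congruent to
$s'm-m\alpha^{-n}(s')$ modulo $(\alpha-1)M$, hence zero in $H_n$.
\end{proof}

If $B$ is a $k\times l$ matrix over $L_S$ and $X$ is an $l\times k$ matrix over $L_M$, then
\begin{equation}\label{eq:trace}
\operatorname{tr}(BX)=\operatorname{tr}(XB)\quad\text{in }\mathcal H,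
\end{equation}
since the difference is the sum of the commutators $B_{ij}X_{ji}-X_{ji}B_{ij}$. If $G=G_0+G_1$ is an
invertible, possibly rectangular matrix over $L_R=L_S\oplus L_M$, then $G_0$ is invertible over $L_S$, because
the projection $L_R\to L_S$ is a ring homomorphism. Put
\[
\lambda(G)=\operatorname{tr}(G_1G_0^{-1})\in\mathcal H .
\]

\begin{lemma}\label{lem:lambda}
Let $G$ and $G'$ be invertible, possibly rectangular matrices over $L_R$.
\begin{enumerate}
\item[(a)] $\lambda(GG')=\lambda(G)+\lambda(G')$ whenever $GG'$ is defined.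
\item[(b)] $\lambda(G)=0$ if $G_1=0$.
\item[(c)] $\lambda(\alpha(G))=\lambda(G)$.
\item[(d)] If $G=\begin{pmatrix}G'&*\\0&G''\end{pmatrix}$ with $G'$, $G''$ invertible, then
$\lambda(G)=\lambda(G')+\lambda(G'')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $L_M^2=0$, $(GG')_0=G_0G_0'$ and $(GG')_1=G_1G'_0+G_0G'_1$. So
\[
\lambda(GG')=\operatorname{tr}\big((G_1G'_0+G_0G'_1)G_0'^{-1}G_0^{-1}\big)
=\operatorname{tr}(G_1G_0^{-1})+\operatorname{tr}(G_0G'_1G_0'^{-1}G_0^{-1}),
\]
and by \eqref{eq:trace} the last term is $\lambda(G')$. (b) is clear. (c) By \eqref{eq:conj},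
$\alpha(G)=tGt^{-1}$, and $\lambda(t^{\pm1}I)=0$ by (b); use (a). (d) The matrix $G_0^{-1}$ is block upper
triangular with diagonal blocks $(G'_0)^{-1}$ and $(G''_0)^{-1}$. So $G_1G_0^{-1}$ is block upper triangular
with diagonal blocks $G'_1(G'_0)^{-1}$ and $G''_1(G''_0)^{-1}$.
\end{proof}

\subsection{The invariant of nil objects}

\begin{proposition}\label{prop:chi}
There is a homomorphism $\chi:\mathrm{Nil}(R,\alpha)\to\mathcal H$ with $\chi[F,\nu]=\lambda(t-A)$ whenever
$F$ is finitely generated free and $A$ is the matrix of $\nu$ in some basis of $F$.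
\end{proposition}

\begin{proof}
\emph{Free modules.} The matrix $t-A$ is invertible by Lemma~\ref{lem:rules}(e). If $e'=Ue$ is another basis
of $F$, with $U$ invertible over $R$ and possibly rectangular, then
$\nu(e')=\alpha(U)\nu(e)=\alpha(U)AU^{-1}e'$. So the new matrix is $A'=\alpha(U)AU^{-1}$, and by
\eqref{eq:conj}, $t-A'=\alpha(U)(t-A)U^{-1}$. By Lemma~\ref{lem:lambda}(a)--(c),
$\lambda(t-A')=\lambda(U)+\lambda(t-A)-\lambda(U)=\lambda(t-A)$. So $\chi(F,\nu)=\lambda(t-A)$ does not
depend on the basis, and it is an isomorphism invariant. Also $\chi(F,0)=\lambda(tI)=0$.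

For an exact sequence \eqref{eq:E} of nil objects on free modules, take as a basis of $P$ lifts of a basis of
$P_1$ followed by the image of a basis of $P_0$. Let $A$, $A_{(1)}$, $A_{(0)}$ be the matrices of $\nu$,
$\nu_1$, $\nu_0$. Then $t-A$ is block upper triangular with diagonal blocks $t-A_{(1)}$ and $t-A_{(0)}$. By
Lemma~\ref{lem:lambda}(d), $\chi(P,\nu)=\chi(P_0,\nu_0)+\chi(P_1,\nu_1)$.

\emph{Projective modules.} For a nil object $(P,\nu)$ choose $Q$ with $P\oplus Q$ finitely generated free and
put $\chi(P,\nu)=\chi(P\oplus Q,\nu\oplus0)$. To see that this does not depend on $Q$, let $P\oplus Q'$ also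
be finitely generated free. The maps $\nu\oplus0\oplus0\oplus0$ and $0\oplus0\oplus\nu\oplus0$ on
$P\oplus Q\oplus P\oplus Q'$ define isomorphic nil objects, by exchanging the two copies of $P$. By additivity
and the vanishing of $\chi$ on zero maps of free modules, the value of $\chi$ on the first is
$\chi(P\oplus Q,\nu\oplus0)$, and on the second it is $\chi(P\oplus Q',\nu\oplus0)$. In particular $\chi$ is an
isomorphism invariant, and for $P$ free the choice $Q=0$ recovers the first definition.

Given an exact sequence \eqref{eq:E}, choose $Q_0$, $Q_1$ with $P_0\oplus Q_0$ and $P_1\oplus Q_1$ finitely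
generated free. Adding $(Q_0,0)$ and $(Q_1,0)$ we obtain an exact sequence
\[
0\to P_0\oplus Q_0\to P\oplus Q_0\oplus Q_1\to P_1\oplus Q_1\to0
\]
of nil objects. The outer modules are free and the sequence splits, so the middle module is free as well.
Additivity for \eqref{eq:E} follows from additivity for this sequence. So $\chi$ respects the relations that
define $\mathrm{Nil}(R,\alpha)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:comp}}

First, $\chi\circ i_*=0$ on $\widetilde{\mathrm{Nil}}(S,\alpha)$: for the image of a generator $[F,\nu]$ the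
matrix $A$ has entries in $S$, so $\lambda(t-A)=0$.

Next we compute $\chi(\theta_n(m))$. In the basis $e_0,\dots,e_{n-1}$ of $C(t^n-m)$ formed by the classes of
$1,t,\dots,t^{n-1}$, the matrix of $\nu$ is $A=A_0+A_1$ with $A_0=\sum_{i<n-1}E_{i,i+1}$ and
$A_1=mE_{n-1,0}$. As $A_0$ has integer entries, it commutes with $t$, and
$(t-A_0)^{-1}=\sum_{j<n}t^{-1-j}A_0^j$. The entry of this matrix in position $(0,n-1)$ comes from
$A_0^{n-1}=E_{0,n-1}$ and equals $t^{-n}$. Hence
\begin{equation}\label{eq:value}
\chi(\theta_n(m))=-\operatorname{tr}\big(A_1(t-A_0)^{-1}\big)=-m\big[(t-A_0)^{-1}\big]_{0,n-1}=-m\,t^{-n}.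
\end{equation}
By Lemma~\ref{lem:target}, $\chi\theta$ is minus the inclusion of $\bigoplus_{n\ge1}H_n$ in $\mathcal H$.

Now suppose $i_*(a)+\theta(h)=0$ with $a\in\widetilde{\mathrm{Nil}}(S,\alpha)$ and $h\in\bigoplus_{n\ge1}H_n$.
Applying $\chi$ we get $h=0$. Then $i_*(a)=0$ and $a=\pi_*i_*(a)=0$. So $i_*+\theta$ is injective, and by
Proposition~\ref{prop:gen} it is an isomorphism. \qed

\section{The counterexample}\label{sec:counter}

\subsection{A vanishing lemma}

To isolate the groups $H_n$ we need base rings $S$ with $\widetilde{\mathrm{Nil}}(S,\alpha)=0$. For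
Theorem~\ref{thm:counter} the case of a field would do. The following version, which also serves
Theorem~\ref{thm:all}, is proved with the same kernel filtration.

\begin{lemma}\label{lem:vanish}
Suppose that all finitely generated submodules of finitely generated free left $S$-modules are projective.
Then $\widetilde{\mathrm{Nil}}(S,\alpha)=0$ for every $\alpha\in\mathrm{Aut}(S)$.
\end{lemma}

\begin{proof}
Let $(F,\nu)$ be a nil object with $F$ finitely generated free. We show that the kernels $K_j=\ker\nu^j$ are
direct summands of $F$. They are $\nu$-invariant submodules, but $\nu^j$ is not linear. To make it linear, let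
$F^{(j)}$ be the group $F$ with the new action $s*p=\alpha^{-j}(s)p$. Since $\alpha^{-j}$ is bijective,
$F^{(j)}$ has the same submodules and the same direct summands as $F$, and it is finitely generated. As
$\nu^j(s*p)=s\,\nu^j(p)$, the map $\nu^j:F^{(j)}\to F$ is $S$-linear. Its image is a finitely generated
submodule of $F$, hence projective by hypothesis. So $F^{(j)}\to\nu^j(F)$ splits, and its kernel $K_j$ is a
direct summand of $F^{(j)}$, hence of $F$.

It follows that $K_{j+1}$ is finitely generated projective, that $K_j$ is a direct summand of it, and that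
$K_{j+1}/K_j$ is finitely generated projective. As $\nu K_{j+1}\subset K_j$, the map induced by $\nu$ on
$K_{j+1}/K_j$ is zero. The filtration $0=K_0\subset K_1\subset\dots\subset K_r=F$, where $\nu^r=0$, splits, so
$\bigoplus_jK_{j+1}/K_j\cong F$. Therefore
\[
[F,\nu]=\sum_j[K_{j+1}/K_j,0]=\Big[\bigoplus_jK_{j+1}/K_j,\,0\Big]=[F,0]=0. \qedhere
\]
\end{proof}

\subsection{Bimodules twisted by \texorpdfstring{$\alpha$}{alpha}}

Let $S$ be commutative and let $M$ be a left $S$-module with an additive automorphism $\alpha$ such that
$\alpha(sm)=\alpha(s)\alpha(m)$. Put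
\[
m\cdot s=\alpha(s)m .
\]
Since $S$ is commutative, this is a right action that commutes with the left one. Also
$\alpha(m\cdot s)=\alpha^2(s)\alpha(m)=\alpha(m)\cdot\alpha(s)$, so $M$ is a bimodule as in
Theorem~\ref{thm:comp}. As $m\cdot\alpha^{-n}(s)=\alpha^{1-n}(s)m$,
\begin{equation}\label{eq:Hn}
H_n=M\big/\big\langle(s-\alpha^{1-n}(s))m,\ \alpha(m)-m\big\rangle,\qquad\text{in particular}\quad
H_1=M/(\alpha-1)M .
\end{equation}

\subsection{Proof of Theorem~\ref{thm:counter}}

Put $S_k=\mathbb F_{p^{\ell^k}}$; these fields form a chain because $\ell^k$ divides $\ell^{k+1}$. The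
Frobenius $\alpha(s)=s^p$ is an automorphism of each $S_k$ and hence of $S$. It has infinite order:
$\alpha^j=\mathrm{id}$ with $j\ge1$ would place the infinite field $S$ in the finite set of roots of
$X^{p^j}-X$. The ring $R$ is the square-zero extension by the bimodule $M=S$ (written $Sx$) twisted by
$\alpha$ as above, with the Frobenius as automorphism of $M$. So $\alpha$ is an automorphism of $R$ of
infinite order. By Lemma~\ref{lem:vanish} and Theorem~\ref{thm:comp},
$\widetilde{\mathrm{Nil}}(R,\alpha)\cong\bigoplus_{n\ge1}H_n$ with $H_n$ as in \eqref{eq:Hn}.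

\emph{The case $n\ge2$.} Since $\alpha$ has infinite order, $\alpha^{1-n}\ne\mathrm{id}$, so
$s-\alpha^{1-n}(s)$ is nonzero for some $s$, hence a unit of $S$. Its multiples already fill $M=S$, and
$H_n=0$.

\emph{The case $n=1$.} Here $H_1=S/(\alpha-1)S$. Let $\mathrm{Tr}_k:S_k\to\mathbb F_p$ be the trace. We recall
that it is onto: it is given by the polynomial $\sum_{0\le i<\ell^k}X^{p^i}$, whose degree is less than the
number of elements of $S_k$; so it is not identically zero, and it is $\mathbb F_p$-linear. Since
$\mathrm{Tr}_k(a^p)=\mathrm{Tr}_k(a)$, we have $(\alpha-1)S_k\subset\ker\mathrm{Tr}_k$. Both groups have index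
$p$ in $S_k$, the first because the kernel of $\alpha-1$ on $S_k$ is $\mathbb F_p$, the second because the
trace is onto. So
\begin{equation}\label{eq:h90}
(\alpha-1)S_k=\ker\mathrm{Tr}_k .
\end{equation}
The traces on the fields $S_k$ are not compatible with the inclusions, but nearly so: for $a\in S_k$,
\begin{equation}\label{eq:trell}
\mathrm{Tr}_{k+1}(a)=\mathrm{Tr}_k\big(\mathrm{Tr}_{S_{k+1}/S_k}(a)\big)=\ell\,\mathrm{Tr}_k(a).
\end{equation}
This is where $\ell\ne p$ is used: as $\ell$ is invertible modulo $p$, setting
\[
\tau(a)=\ell^{-k}\,\mathrm{Tr}_k(a)\qquad(a\in S_k)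
\]
gives a well-defined additive map $\tau:S\to\mathbb F_p$. It satisfies $\tau(1)=\mathrm{Tr}_0(1)=1$, so it is
onto, and by \eqref{eq:h90} its kernel is $\bigcup_k(\alpha-1)S_k=(\alpha-1)S$. Hence $H_1\cong\mathbb Z/p$ and
$\widetilde{\mathrm{Nil}}(R,\alpha)\cong\mathbb Z/p$.

\emph{The remaining assertions.} The ideal $Sx$ has square zero and $R/Sx=S$ is a field, so $R$ is local. The
ideal $Sx$ is one-dimensional over $S$ on the left, and also on the right, because $xS=\alpha(S)x=Sx$. So $R$
has length $2$ on both sides and is Artinian. Finitely generated projective modules over a local ring are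
free; hence $\mathrm{Nil}(R,\alpha)=\widetilde{\mathrm{Nil}}(R,\alpha)$. Finally, the isomorphism
$\theta:H_1\to\widetilde{\mathrm{Nil}}(R,\alpha)$ takes the class of $x$, which generates $H_1$ since
$\tau(1)=1$, to $\theta_1(x)=[t-x]$, the class of $(R,\nu)$ with $\nu(1)=x$, that is $\nu(r)=\alpha(r)x$. \qed

\begin{remark}
For $\ell=p$ the construction gives nothing: \eqref{eq:trell} shows $\mathrm{Tr}_{k+1}=0$ on $S_k$, so
$S_k\subset(\alpha-1)S_{k+1}$ by \eqref{eq:h90}. Then $H_1=0$, while $H_n=0$ for $n\ge2$ as before, and
$\widetilde{\mathrm{Nil}}(R,\alpha)=0$.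
\end{remark}

\section{Every abelian group occurs}\label{sec:all}

In the previous section $H_1=M/(\alpha-1)M$ was limited by the choice $M=S$. To realize a given group $G$ as
$M/(\alpha-1)M$ we take for $M$ a direct sum of copies of $G$ permuted by $\alpha$. The ring $S$ must then
distinguish the copies, so that the groups $H_n$ with $n\ge2$ still vanish; orthogonal idempotents do this.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $S=\mathbb Z1\oplus\bigoplus_{i\in\mathbb Z}\mathbb Ze_i$ be the commutative ring in which the $e_i$ are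
orthogonal idempotents, and let $\alpha(e_i)=e_{i+1}$. This automorphism has infinite order.

\emph{Finitely generated ideals of $S$ are projective.} Let $I$ be such an ideal. For some $b$ its generators
lie in
\[
\mathbb Z1\oplus\bigoplus_{|i|\le b}\mathbb Ze_i\cong\mathbb Z^{2b+2},
\]
whose primitive idempotents $f_k$ are the $e_i$ with $|i|\le b$ and $1-\sum_{|i|\le b}e_i$. In this subring
the generators generate an ideal $\bigoplus_k\mathbb Zd_kf_k$ with $d_k\in\mathbb Z$. So
$I=\bigoplus_{d_k\ne0}d_kSf_k$. Since $S$ is torsion-free, multiplication by $d_k\ne0$ is an isomorphism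
$Sf_k\cong d_kSf_k$, and $Sf_k$ is a direct summand of $S$. Hence $I$ is projective.

\emph{Finitely generated submodules $D\subset S^n$ are projective.} We use induction on $n$; for $n=0$ there
is nothing to prove. The image $I$ of $D$ under the last coordinate is a finitely generated ideal, hence
projective. So $D\cong I\oplus(D\cap S^{n-1})$, where $S^{n-1}$ is the kernel of the last coordinate. The
module $D\cap S^{n-1}$ is finitely generated, being a quotient of $D$, and so projective by induction.

By Lemma~\ref{lem:vanish}, $\widetilde{\mathrm{Nil}}(S,\alpha)=0$.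

\emph{The bimodule.} Let $M=\bigoplus_{i\in\mathbb Z}G_i$ with $G_i=G$, and write $g_i\in G_i$ for the copy of
$g\in G$. Put
\[
e_jg_i=\delta_{ij}g_i,\qquad\alpha(g_i)=g_{i+1},\qquad m\cdot s=\alpha(s)m .
\]
Then $\alpha(e_jg_i)=\delta_{ij}g_{i+1}=\alpha(e_j)\alpha(g_i)$, so \eqref{eq:Hn} applies. For $n\ge2$ we have
$i+1-n\ne i$, so
\[
\big(e_i-\alpha^{1-n}(e_i)\big)g_i=g_i-e_{i+1-n}g_i=g_i,
\]
and $H_n=0$. For $n=1$, $H_1=M/(\alpha-1)M$. The surjection $M\to G$,
$\sum_i(g^{(i)})_i\mapsto\sum_ig^{(i)}$, vanishes on $(\alpha-1)M$. Conversely, $g_i\equiv g_0$ modulo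
$(\alpha-1)M$ for all $i$, so an element of its kernel is congruent to $\big(\sum_ig^{(i)}\big)_0=0$. Hence
$H_1\cong G$.

By Theorem~\ref{thm:comp}, $R=S\oplus M$ satisfies $\widetilde{\mathrm{Nil}}(R,\alpha)\cong G$, and $\alpha$
has infinite order on $R\supset S$.
\end{proof}

\section{The commutative case}\label{sec:comm}

\begin{proof}[Proof of Proposition~\ref{prop:comm}]
If $R$ is commutative, then $S$ is commutative and $ms=sm$, so
$H_n=M/\langle(s-\alpha^{-n}(s))m,\ \alpha(m)-m\rangle$. For $k\ge1$ put $s_j=\alpha^{-jn}(s)$. Then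
\[
s-\alpha^{-kn}(s)=\sum_{j=0}^{k-1}\big(s_j-s_{j+1}\big)=\sum_{j=0}^{k-1}\big(s_j-\alpha^{-n}(s_j)\big).
\]
So the subgroup of relations that defines $H_{kn}$ is contained in the one that defines $H_n$, and $H_{kn}$
surjects onto $H_n$. If some $H_n$ is nonzero, then $H_{kn}\ne0$ for all $k\ge1$, and a direct sum with
infinitely many nonzero summands is not finitely generated. The last assertion follows from
Theorem~\ref{thm:comp}.
\end{proof}

In the twisted situation \eqref{eq:Hn} the exponent $-n$ is replaced by $1-n$. The telescoping argument then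
relates $H_{1+kn}$ to $H_{1+n}$, but from $H_1$, where the exponent is $0$, it leads nowhere. This is the
room in which the examples of Theorems~\ref{thm:counter} and~\ref{thm:all} live.

\begin{thebibliography}{9}
\bibitem{controlled}
\emph{Introduction To Controlled Topology And Its Applications},
\url{http://www.samos.aegean.gr/math/prasside/prassidis.pdf}.
\end{thebibliography}

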